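\title{Adjoining roots to alternating groups: the wreath product cannot be beaten}

\begin{abstract}
A positive equation of degree $n$ over a group $G$ is an equation $g_1xg_2x\cdots g_nx=1$ with coefficients $g_i\in G$. By Levin's theorem, all such equations are solvable in the wreath product $G\wr\mathbb{Z}_n$, which has order $n|G|^n$. We show that for $n\ge 2$ and $G=A_m$ with $m\ge 2000n^2$ no smaller overgroup of $G$ has this property. Hence, for every $n$, Levin's bound is sharp for infinitely many finite groups, which answers a question of Baranov and Klyachko. A single equation $x^n=g$ already forces the bound. We determine the elements $g\in A_m$ for which it does, and we show that $A_m\wr\mathbb{Z}_n$ is the only extremal group. The proof uses the classification of finite simple groups.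
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group and $n$ a positive integer. A \emph{positive equation of degree $n$ over $G$} is an equation
\[
g_1xg_2x\cdots g_nx=1,\qquad g_1,\dots,g_n\in G,
\]
in the unknown $x$. An \emph{overgroup} of $G$ is a group $H$ that contains $G$ as a subgroup, and a \emph{solution in $H$} is an element $h\in H$ with $g_1hg_2h\cdots g_nh=1$. The basic example is $x^n=g$, obtained from $g_1=g^{-1}$ and $g_2=\dots=g_n=1$. It need not be solvable in $G$ itself: a generator of a group of order $2$ has no square root there. So one has to enlarge $G$, and for finite $G$ the order of the overgroup measures the cost. One construction works for all groups at once. Write $G\wr\mathbb{Z}_n=G^n\rtimes\mathbb{Z}_n$ for the wreath product, in which the cyclic group of order $n$ shifts the $n$ coordinates cyclically.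

\begin{theorem}[Levin]\label{thm:levin}
For every group $G$, the group $G\wr\mathbb{Z}_n$, with $G$ embedded diagonally in $G^n$, contains a solution to every positive equation of degree $n$ over $G$.
\end{theorem}

For finite $G$ this overgroup has order $n|G|^n$. Call a finite group $G$ \emph{$n$-tight} if this cannot be improved, that is, if every overgroup of $G$ that contains a solution to every positive equation of degree $n$ over $G$ has order at least $n|G|^n$. Baranov and Klyachko posed the following problem \cite[Question~2]{BK}.

\begin{quote}
\emph{Given $n$, are there infinitely many $n$-tight finite groups, up to isomorphism?}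
\end{quote}

For $n=1$ every finite group is tight, since an overgroup has order at least $|G|$. For $n\ge2$ the first groups that one tries are not tight.

\begin{proposition}\label{prop:nottight}
Let $n\ge2$ and let $G$ be a finite group. If $G$ is abelian, or if some prime $q\nmid n$ divides $|Z(G)|$, then $G$ is not $n$-tight.
\end{proposition}

For abelian $G$ it suffices to lengthen each cyclic factor $n$ times. In the second case a proper quotient of $G\wr\mathbb{Z}_n$ still contains $G$. Both savings come from the center, so the natural candidates for tight groups are nonabelian simple groups, for instance the alternating groups $A_m$. These have cheap overgroups of a different kind. Let $A_m$ act in the same way on $k$ disjoint copies of $\{1,\dots,m\}$; this embeds $A_m$ in $S_{km}$. A multinomial coefficient with $k$ parts and total $km$ is at most $k^{km}$, so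
\begin{equation}\label{eq:multinomial}
(km)!\le k^{km}(m!)^k .
\end{equation}
Since $m!$ grows faster than any exponential in $m$, the group $S_{km}$ is smaller than $n(m!/2)^n$ for every fixed $k<n$ and large $m$. The question is whether such groups contain the required solutions, and for the equation $x^n=g$ this depends on the cycle type of $g$.

For a permutation $y$ of a finite set let $c_\ell(y)$ be the number of its cycles of length $\ell$. For $g\in A_m$ consider the condition
\begin{equation}\label{eq:star}
\text{for every prime $p\mid n$ there is $\ell$ with $p\mid\ell$ and $p\nmid c_\ell(g)$.}\tag{$*$}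
\end{equation}
We will see in Section~\ref{sec:powers} that \eqref{eq:star} holds exactly when $g$ is not a $p$-th power in $S_m$ for any prime $p\mid n$.

\begin{theorem}\label{thm:main}
Let $n\ge2$, $m\ge2000n^2$, $G=A_m$, and let $g\in G$ satisfy \eqref{eq:star}. If an overgroup $H$ of $G$ contains an element $x$ with $x^n=g$, then $|H|\ge n|G|^n$.
\end{theorem}

Elements satisfying \eqref{eq:star} exist in $A_m$ as soon as $n\ge 2$ and $m\ge3n$. For odd $n$ take an $n$-cycle. For even $n$ an $n$-cycle is an odd permutation, so take a product of disjoint cycles of lengths $n$ and $2n$. In both cases $c_n(g)=1$, and $\ell=n$ serves every prime $p\mid n$. Since $x^n=g$ is a positive equation of degree $n$, the question has a positive answer.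

\begin{corollary}\label{cor:answer}
For every $n\ge2$ the groups $A_m$ with $m\ge2000n^2$ are $n$-tight. In particular there are infinitely many $n$-tight finite groups for every $n\ge1$.
\end{corollary}

The proof of Theorem~\ref{thm:main} also identifies the extremal group, and condition \eqref{eq:star} turns out to be necessary.

\begin{theorem}\label{thm:unique}
If $|H|=n|G|^n$ in Theorem~\ref{thm:main}, then $H\cong G\wr\mathbb{Z}_n$. Hence, for $n\ge2$, $m\ge2000n^2$ and $G=A_m$, the least order of an overgroup of $G$ that contains
\begin{itemize}
\item[(i)] a solution to every positive equation of degree $n$ over $G$, or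
\item[(ii)] an $n$-th root of every element of $G$, or
\item[(iii)] an $n$-th root of one element $g$ satisfying \eqref{eq:star}
\end{itemize}
is $n|G|^n$ in each of the three cases, and $G\wr\mathbb{Z}_n$ is the only group, up to isomorphism, that attains it.
\end{theorem}

\begin{theorem}\label{thm:iff}
Let $n\ge2$, $m\ge2000n^2$ and $g\in A_m$. Every overgroup of $A_m$ that contains an $n$-th root of $g$ has order at least $n|A_m|^n$ if and only if $g$ satisfies \eqref{eq:star}.
\end{theorem}

Section~\ref{sec:wreath} proves Theorem~\ref{thm:levin} and Proposition~\ref{prop:nottight}. Section~\ref{sec:powers} contains the cycle count that drives the main proof, shows it at work for $n=2$, and proves that \eqref{eq:star} is necessary. Sections \ref{sec:tools} and~\ref{sec:structure} show that every overgroup of order at most $n|A_m|^n$ acts on a set where the cycle count applies; the classification of finite simple groups enters here, in Lemma~\ref{lem:simple}. Section~\ref{sec:final} completes the proofs. Permutations act on the left, and $v_p(a)$ is the exponent of the prime $p$ in the integer $a$.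

\section{The wreath product and groups that are not tight}\label{sec:wreath}

View $G^n$ as the group of functions $f\colon\mathbb{Z}/n\to G$, and let $W=G^n\rtimes\langle\sigma\rangle$, where $\sigma^n=1$ and $(\sigma f\sigma^{-1})(j)=f(j+1)$. The constant functions form the diagonal copy of $G$, and they commute with $\sigma$. For $x=f\sigma$ we move all letters $\sigma$ to the right and obtain
\[
g_1x\,g_2x\cdots g_nx=g_1f\cdot g_2(\sigma f\sigma^{-1})\cdots g_n(\sigma^{n-1}f\sigma^{-(n-1)})\cdot\sigma^n .
\]
This is an element of $G^n$, with $j$-th coordinate
\begin{equation}\label{eq:coordinate}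
g_1f(j)\;g_2f(j+1)\cdots g_nf(j+n-1).
\end{equation}
For $x^n=g$ a solution can be read off at once: if $f=(g,1,\dots,1)$, then every product $f(j)f(j+1)\cdots f(j+n-1)$ has one factor $g$ and all others $1$, so $(f\sigma)^n=(g,\dots,g)$. In general we need one function $f$ that makes all $n$ words \eqref{eq:coordinate} trivial. For $n=2$ take $f(0)=g_1^{-1}$ and $f(1)=g_2^{-1}$; the two words are $g_1g_1^{-1}g_2g_2^{-1}$ and $g_1g_2^{-1}g_2g_1^{-1}$. For larger $n$ the inverses have to be listed in reverse order, so that each word becomes symmetric under a reflection.

\begin{proof}[Proof of Theorem~\ref{thm:levin}]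
Read the indices of the $g_i$ modulo $n$ and put $f(j)=g_{-1-j}^{-1}$. Fix $j$. The word \eqref{eq:coordinate} is $\prod_{i=1}^n g_i\,g_{-j-i}^{-1}=a_2a_3\cdots a_{2n+1}$, where the letters $a_u$ are indexed by $u\in\mathbb{Z}/2n$ and
\[
a_{2i}=g_i,\qquad a_{2i+1}=g_{-j-i}^{-1}.
\]
The reflection $u\mapsto 1-2j-u$ of $\mathbb{Z}/2n$ is an involution that exchanges even and odd positions. It sends $2i$ to $2(-j-i)+1$, where the letter is $g_i^{-1}$. So $a_{1-2j-u}=a_u^{-1}$ for all $u$. Start reading at position $1-j$, that is, put $b_t=a_{1-j+t}$ for $0\le t\le 2n-1$. The reflection sends $1-j+t$ to $-j-t\equiv 1-j+(2n-1-t)$, so $b_{2n-1-t}=b_t^{-1}$. Hence $b_0\cdots b_{2n-1}=vv^{-1}=1$ with $v=b_0\cdots b_{n-1}$. The word $a_2\cdots a_{2n+1}$ is a cyclic rotation of $b_0\cdots b_{2n-1}$, so its value is conjugate to $1$ and equals $1$.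
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nottight}]
\emph{Abelian groups.} If $G=1$, then $H=1$ solves all equations and has order $1<n$. Otherwise $G\cong\prod_{i=1}^k\mathbb{Z}_{d_i}$ with $k\ge1$ and all $d_i\ge2$. Let $H=\prod_{i=1}^k\mathbb{Z}_{nd_i}$. The subgroup of $n$-th powers in $H$ is isomorphic to $G$, and we identify it with $G$. In the abelian group $H$ a positive equation reads $x^n=(g_1\cdots g_n)^{-1}$, and the right side lies in $G$, so it is an $n$-th power. From $|G|\ge2^k$ and $2^{n-1}\ge n$ we get $|G|^{n-1}\ge n^k>n^{k-1}$. Thus $|H|=n^k|G|<n|G|^n$.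

\emph{Central primes.} Let $P\le Z(G)$ have prime order $q\nmid n$, and let
\[
D=\{(z_1,\dots,z_n)\in P^n: z_1\cdots z_n=1\}.
\]
This subgroup is central in $G^n$ and invariant under $\sigma$, so it is normal in $W$, and $|D|=q^{n-1}>1$. A diagonal element of $D$ has the form $(z,\dots,z)$ with $z\in P$ and $z^n=1$, and $q\nmid n$ gives $z=1$. (For $q\mid n$ the whole diagonal copy of $P$ would lie in $D$.) So $G$ embeds in $W/D$, the solutions given by Theorem~\ref{thm:levin} map to solutions in $W/D$, and $|W/D|<n|G|^n$.
\end{proof}

\section{Roots of permutations}\label{sec:powers}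

An $L$-cycle is the map $u\mapsto u+1$ on $\mathbb{Z}/L$. Its $n$-th power is $u\mapsto u+n$, whose cycles are the cosets of the subgroup generated by $n$. So the $n$-th power of an $L$-cycle is a product of $\gcd(L,n)$ cycles of length $L/\gcd(L,n)$. For $\ell\ge1$ put
\[
n_\ell=\prod_{p\mid\ell}p^{v_p(n)},
\]
the largest divisor of $n$ all of whose prime factors divide $\ell$. Note that $n_1=1$ and that $n/n_\ell$ is coprime to $\ell$.

\begin{lemma}\label{lem:powers}
A permutation $y$ of a finite set $\Omega$ is an $n$-th power in $\operatorname{Sym}(\Omega)$ if and only if $n_\ell\mid c_\ell(y)$ for every $\ell$.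
\end{lemma}

\begin{proof}
Let $y=x^n$, let $p\mid\ell$ be a prime and $a=v_p(n)$. Suppose that an $L$-cycle of $x$ splits into cycles of length $\ell$, so $\ell=L/\gcd(L,n)$. Then $v_p(L)-\min(v_p(L),a)=v_p(\ell)\ge1$. The minimum is therefore not $v_p(L)$, so it is $a$, and $p^a$ divides $\gcd(L,n)$, the number of $\ell$-cycles that this cycle contributes. Summing over the cycles of $x$ gives $p^a\mid c_\ell(y)$. This holds for all primes $p\mid\ell$, so $n_\ell\mid c_\ell(y)$.

Conversely, $\gcd(\ell n_\ell,n)=n_\ell\gcd(\ell,n/n_\ell)=n_\ell$, so the $n$-th power of an $\ell n_\ell$-cycle is a product of $n_\ell$ disjoint $\ell$-cycles. Permutations of the same cycle type are conjugate, so every product of $n_\ell$ disjoint $\ell$-cycles is the $n$-th power of a permutation of the union of these cycles. If $n_\ell\mid c_\ell(y)$ for all $\ell$, divide the $\ell$-cycles of $y$ into groups of $n_\ell$, take such a root for each group, and multiply.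
\end{proof}

For a prime exponent $p$ the lemma says that $g$ is a $p$-th power in $S_m$ if and only if $p\mid c_\ell(g)$ for all $\ell$ divisible by $p$. This gives the reformulation announced in the introduction:
\begin{equation}\label{eq:star2}
\text{$g$ satisfies \eqref{eq:star} $\iff$ $g$ is not a $p$-th power in $S_m$ for any prime $p\mid n$.}
\end{equation}
The next lemma counts how many copies of $g$ must be put side by side before an $n$-th root appears. Fixed points play no role because $n_1=1$.

\begin{lemma}\label{lem:copies}
Let $g\in A_m$, let $k\ge1$, and let $y$ be a permutation of a finite set $\Omega$ with $c_\ell(y)=k\,c_\ell(g)$ for all $\ell\ge2$.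
\begin{itemize}
\item[(a)] If $g$ satisfies \eqref{eq:star} and $y$ is an $n$-th power in $\operatorname{Sym}(\Omega)$, then $n\mid k$.
\item[(b)] If \eqref{eq:star} fails at the prime $p\mid n$ and $k=n/p$, then $y$ is an $n$-th power in $\operatorname{Sym}(\Omega)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p\mid n$ be a prime and choose $\ell$ as in \eqref{eq:star}; then $\ell\ge p\ge2$. By Lemma~\ref{lem:powers}, $p^{v_p(n)}$ divides $k\,c_\ell(g)$, and $p\nmid c_\ell(g)$, so $p^{v_p(n)}\mid k$.

(b) Let $\ell\ge2$. If $p\nmid\ell$, then $n_\ell$ is a divisor of $n$ coprime to $p$, so $n_\ell\mid n/p=k$. If $p\mid\ell$, then $p\mid c_\ell(g)$ because \eqref{eq:star} fails at $p$, so $n=kp$ divides $k\,c_\ell(g)$. In both cases $n_\ell\mid c_\ell(y)$, and Lemma~\ref{lem:powers} applies.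
\end{proof}

\begin{example}[square roots]\label{ex:two}
Let $n=2$ and $G=A_m$. The element $(1\,2)(3\,4)$ violates \eqref{eq:star}. It equals $(1\,3\,2\,4)^2$, so it has a square root in $S_m$, a group of order only $2|G|$.

The element $g=(1\,2)(3\,4\,5\,6)$ satisfies \eqref{eq:star}. A square has an even number of $2$-cycles, since these arise in pairs from $4$-cycles, and $g$ has one. Adding fixed points does not help. Two copies of $g$, on $\{1,\dots,m\}$ and $\{1',\dots,m'\}$, have the square root $i\mapsto i'$, $i'\mapsto g(i)$, which exchanges the copies as in the wreath product.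

Now let $H$ be an overgroup of $G$ of order at most $2|G|^2=(m!)^2/2$, and suppose that $A_M\le H\le S_M$ and $G \le A_M$ for some $M$. Since $(2m)!>(m!)^2$, we have $M<2m$. Suppose also that every nontrivial orbit of $G$ on the $M$ points is a copy of the natural action. There is room for only one such orbit, so $g$ has a single $2$-cycle on the $M$ points and is not a square in $H$. This is the whole argument in miniature: the order bound limits the number of points, hence the number $k$ of copies of $g$, while Lemma~\ref{lem:copies}(a) demands $n\mid k$. The work in Sections \ref{sec:tools} and~\ref{sec:structure} is to justify the two suppositions, allowing several factors $A_M$ instead of one.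
\end{example}

Part (b) of Lemma~\ref{lem:copies} gives the cheap overgroup when \eqref{eq:star} fails.

\begin{proposition}\label{prop:onlyif}
Let $n\ge2$, $m\ge2000n^2$, and let $g\in A_m$ violate \eqref{eq:star}. Then some overgroup of $A_m$ of order less than $n|A_m|^n$ contains an $n$-th root of $g$.
\end{proposition}

\begin{proof}
Let \eqref{eq:star} fail at $p$, put $k=n/p\le n/2$, and embed $A_m$ in $S_{km}$ by its action on $k$ copies of $\{1,\dots,m\}$. The image of $g$ has $k\,c_\ell(g)$ cycles of length $\ell$, so it is an $n$-th power in $S_{km}$ by Lemma~\ref{lem:copies}(b). It remains to bound $(km)!$. We have $m!\ge(m/e)^m$, because $m^m/m!$ is a term of the series for $e^m$. Also $m>2ek$ and $km>n$. Hence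
\[
(m!)^k\ge(m/e)^{km}\ge(2k)^{km}>2^nk^{km}.
\]
With \eqref{eq:multinomial} and $2k\le n$ this gives
\[
(km)!\le k^{km}(m!)^k<2^{-n}(m!)^{2k}\le2^{-n}(m!)^n<n(m!/2)^n.\qedhere
\]
\end{proof}

\section{Alternating groups inside small groups}\label{sec:tools}

Three questions have to be settled before Example~\ref{ex:two} becomes a proof. How can $A_m$ act on few points? Which simple groups of moderate order contain $A_m$? And how many points can a product $A_M^r$ of moderate order move?

\subsection*{Actions of small degree}

We use two elementary facts. First, for $h\ge5$ a proper subgroup of $A_h$ has index at least $h$: the simple group $A_h$ acts faithfully on the $j$ cosets, and by even permutations since it has no subgroup of index $2$, so $h!/2\le j!/2$. Second, for distinct $a,b\in\Gamma$ the group $\operatorname{Alt}(\Gamma)$ is generated by the $3$-cycles $(a\,b\,c)$ with $c\in\Gamma\setminus\{a,b\}$. Hence $\operatorname{Alt}(\Gamma)$ and $\operatorname{Alt}(\Delta)$ generate $\operatorname{Alt}(\Gamma\cup\Delta)$ if $|\Gamma\cap\Delta|\ge2$.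

\begin{lemma}\label{lem:index}
Let $m\ge10$. A proper subgroup $K$ of $A_m$ of index less than $\lfloor m^2/4\rfloor$ is the stabilizer of a point of $\{1,\dots,m\}$. Consequently, a transitive action of $A_m$ on more than one and fewer than $\lfloor m^2/4\rfloor$ points is equivalent to the natural action.
\end{lemma}

It follows from \cite[Theorem~5.2B]{DM} that the bound can be raised to $\binom m2$. The weaker bound suffices here and has a short proof.

\begin{proof}
Let $h=\lfloor m/2\rfloor\ge5$, so $h(m-h)=\lfloor m^2/4\rfloor$. Let $\{1,\dots,m\}=\Delta_1\sqcup\Delta_2$ be any partition with $|\Delta_1|=h$, and put $A=\operatorname{Alt}(\Delta_1)$, $B=\operatorname{Alt}(\Delta_2)$. We claim that $K$ contains $A$ or $B$. The subgroup $L=K\cap(A\times B)$ has index less than $h(m-h)$ in $A\times B$. Let $\pi$ be the projection onto $A$. Its kernel on $L$ is $L\cap B$, so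
\[
|A\times B:L|=|A:\pi(L)|\cdot|B:L\cap B|.
\]
If both factors exceeded $1$, the product would be at least $h(m-h)$. So $B\le K$ or $\pi(L)=A$. In the second case $L\cap A$ is normal in $A$, because an element $ab\in L$ with $a\in A$, $b\in B$ conjugates $L\cap A$ as $a$ does. If $L\cap A=1$, then $L$ embeds in $B$ and has index at least $|A|=h!/2\ge h(h+1)\ge h(m-h)$, which is excluded. So $A\le K$, and the claim is proved.

Let $\Gamma$ be a largest subset with $\operatorname{Alt}(\Gamma)\le K$; by the claim $|\Gamma|\ge5$. Suppose that two points $u\ne v$ lie outside $\Gamma$. Choose the partition so that $\Delta_1$ contains $u$ and two points of $\Gamma$, and $\Delta_2$ contains $v$ and two other points of $\Gamma$. Then $K$ contains $\operatorname{Alt}(\Delta_i)$ for some $i$, hence $\operatorname{Alt}(\Gamma\cup\Delta_i)$, contrary to the choice of $\Gamma$. So $|\Gamma|\ge m-1$, and $|\Gamma|=m-1$ since $K$ is proper. Thus $K$ contains a point stabilizer, which has index $m$, and $K$ has index at least $m$, so the two are equal. The last statement holds because a transitive action is equivalent to the action on the cosets of a point stabilizer.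
\end{proof}

\subsection*{Projective representations}

Groups of Lie type are groups of matrices modulo scalars. To control those that contain $A_m$, we need a lower bound, linear in $m$ and valid in every characteristic, for the size of the matrices. The idea is that $A_m$ contains $\lfloor m/5\rfloor$ commuting copies of $A_5$, and each of them uses up at least one dimension. The difficulty is that their preimages in $GL_d$ commute only up to scalars; passing to commutator subgroups removes it. Recall that a group $F$ is \emph{perfect} if $F=[F,F]$, so that every homomorphism from $F$ to an abelian group is trivial. Recall also that over an algebraically closed field every finite-dimensional irreducible module of a direct product $F_1\times\dots\times F_s$ is a tensor product $U_1\otimes\dots\otimes U_s$ of irreducible $F_i$-modules $U_i$.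

\begin{lemma}\label{lem:pgl}
If $A_m$ embeds in $PGL_d(K)$ with $K$ an algebraically closed field, then $d\ge\lfloor m/5\rfloor$.
\end{lemma}

\begin{proof}
Let $s=\lfloor m/5\rfloor\ge1$ and let $E_1,\dots,E_s\cong A_5$ be the alternating groups on $s$ disjoint $5$-element subsets; they commute pairwise. Let $Z$ be the group of scalar matrices, $\hat E_i\le GL_d(K)$ the preimage of $E_i$, and $F_i=[\hat E_i,\hat E_i]$. As $E_i$ is perfect, $F_i$ maps onto $E_i$, so $\hat E_i=F_iZ$. Since $Z$ is central, $F_i=[F_iZ,F_iZ]=[F_i,F_i]$, so $F_i$ is perfect. For $i\ne j$ all commutators $[u,y]$ with $u\in F_i$, $y\in F_j$ lie in $Z$. For fixed $y$ the map $u\mapsto[u,y]$ is then a homomorphism $F_i\to Z$, hence trivial. So the $F_i$ commute pairwise, and $V=K^d$ is a module for $F_1\times\dots\times F_s$.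

Let $W_1,\dots,W_t$ be the composition factors of $V$, and let $I_j$ be the set of $i$ such that $F_i$ acts nontrivially on $W_j$. Write $W_j=U_1\otimes\dots\otimes U_s$. For $i\in I_j$ the group $F_i$ acts nontrivially on $U_i$, and $\dim U_i\ge2$ because a perfect group acts trivially on a one-dimensional module. So $\dim W_j\ge2^{|I_j|}\ge|I_j|$. Every $i$ lies in some $I_j$. Otherwise $F_i$ would consist of unitriangular matrices in a basis adapted to the composition series, so it would be nilpotent and perfect, hence trivial, whereas it maps onto $A_5$. Therefore $s\le\sum_j|I_j|\le\sum_j\dim W_j=d$.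
\end{proof}

\subsection*{Simple overgroups}

By the classification of finite simple groups, a nonabelian finite simple group is alternating, sporadic, exceptional of Lie type (including the Suzuki and Ree groups, ${}^3D_4(q)$ and the Tits group), or classical. Sporadic and exceptional groups cannot contain a large $A_m$. Classical groups can: permutation matrices embed $A_m$ in $GL_m(2)=PSL_m(2)$. They are excluded by their order. Lemma~\ref{lem:pgl} makes $\log_2|T|$ at least about $m^2/100$, while $\log_2(n|A_m|^n)$ is at most about $nm\log_2m$.

\begin{lemma}\label{lem:simple}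
Let $n\ge2$ and $m\ge2000n^2$. If a finite simple group $T$ contains a copy of $A_m$ and $|T|\le n(m!/2)^n$, then $T\cong A_M$ for some $M\ge m$.
\end{lemma}

\begin{proof}
The group $T$ is nonabelian, and $m\ge8000$. We exclude the non-alternating families in turn.

\emph{Sporadic groups} have order less than $10^{54}<8000!/2\le|A_m|$.

\emph{Exceptional groups.} An untwisted adjoint Chevalley group acts faithfully on its Lie algebra, and the twisted groups are subgroups of untwisted ones \cite{Carter}. The largest Lie algebra that occurs has type $E_8$ and dimension $248$. So $T$ embeds in $GL_d(K)$ with $d\le248$ and $K$ algebraically closed. The scalars in $T$ form an abelian normal subgroup, which is trivial, so $T$ embeds in $PGL_d(K)$. Lemma~\ref{lem:pgl} gives $1600\le\lfloor m/5\rfloor\le248$, which is absurd.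

\emph{Classical groups.} Here $T$ is one of the groups below. Each is a group of $d\times d$ matrices over $\overline{\mathbb{F}}_q$ modulo the scalars it contains, and the second row gives the order of a Sylow subgroup in the defining characteristic.
\[
\begin{array}{ccccc}
PSL_d(q)&PSU_d(q)&PSp_d(q)&P\Omega_d(q),\ d\text{ odd}&P\Omega^\pm_d(q)\\[2pt]
q^{d(d-1)/2}&q^{d(d-1)/2}&q^{d^2/4}&q^{(d-1)^2/4}&q^{d(d-2)/4}
\end{array}
\]
Each exponent is at least $d(d-2)/4$. Since $T\le PGL_d(\overline{\mathbb{F}}_q)$, Lemma~\ref{lem:pgl} gives $d\ge\lfloor m/5\rfloor\ge(m-4)/5$, and so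
\[
\log_2|T|\ge\frac{d(d-2)}4\ge\frac{(m-4)(m-14)}{100}\ge\frac{m(m-18)}{100}.
\]
For the upper bound, $m!\le(m/2)^m$ for $m\ge6$: this reads $720\le729$ for $m=6$, and the ratio of consecutive right sides is $\frac{m+1}2(1+\frac1m)^m\ge m+1$. With $n\le2^n$ we get $|T|\le(m!)^n\le(m/2)^{mn}$. Comparing the two bounds and dividing by $m/100$, we find $\varphi(m)\le0$, where
\[
\varphi(u)=u-18-100n\log_2(u/2).
\]
Now $\varphi'(u)=1-100n/(u\ln2)>0$ for $u>145n$, so $\varphi(m)\ge\varphi(2000n^2)$. From $\log_21000<10$ and $\log_2n\le n$ we obtain $\log_2(1000n^2)<10+2n\le12n$, so $\varphi(2000n^2)>2000n^2-18-1200n^2>0$, a contradiction.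

Thus $T\cong A_M$, and $|A_M|\ge|A_m|$ gives $M\ge m$.
\end{proof}

\subsection*{From orders to degrees}

The last tool generalizes the inequality $M<2m$ of Example~\ref{ex:two}. The group $A_M^r$ acts on $rM$ points, and among such groups with the same number of points those with fewer, larger factors are larger.

\begin{lemma}\label{lem:degree}
Let $1\le r<n$ and $M\ge m\ge2$ be integers with $r(M!/2)^r\le n(m!/2)^n$. Then $rM<nm$.
\end{lemma}

\begin{proof}
Suppose that $rM\ge nm$. Then $M>m$, since $r<n$. The sequence $(j!)^{1/j}$ is strictly increasing, because $(j!)^{j+1}<((j+1)!)^j$ is equivalent to $j!<(j+1)^j$. Hence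
\[
(M!)^r=\bigl((M!)^{1/M}\bigr)^{rM}>\bigl((m!)^{1/m}\bigr)^{nm}=(m!)^n.
\]
Also $r2^{n-r}\ge r(n-r+1)=n+(r-1)(n-r)\ge n$. So $r(M!/2)^r>r2^{-r}(m!)^n\ge n2^{-n}(m!)^n$, contrary to the hypothesis.
\end{proof}

\section{The structure of a small overgroup}\label{sec:structure}

An abstract overgroup $H$ comes with no permutation action in which cycles can be counted. We construct one in three steps. We discard the part of $H$ that is irrelevant to $G$, we identify the minimal normal subgroup $S$ of what remains, and we let $H$ act through $\operatorname{Aut}(S)$. No equation is involved at this stage. Call an orbit of $G=A_m$ \emph{natural} if the action on it is equivalent to the action on $\{1,\dots,m\}$.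

\begin{proposition}\label{prop:structure}
Let $n\ge2$, $m\ge2000n^2$, $G=A_m$, and let $H$ be an overgroup of $G$ with $|H|\le n|G|^n$. Then there are a normal subgroup $N$ of $H$ with $N\cap G=1$, integers $r\ge 1$ and $M\ge m$, and a faithful action of $\bar H=H/N$ on a set $\Omega$ partitioned into $r$ blocks of size $M$, with the following properties.
\begin{itemize}
\item[(a)] $\bar H$ permutes the blocks transitively and has the normal subgroup $S=\prod_B\operatorname{Alt}(B)$, the product over all blocks $B$. The image $\bar G$ of $G$ lies in $S$.
\item[(b)] $r|A_M|^r\le|\bar H|$ and $r\le n$. If $r=n$, then $M=m$.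
\item[(c)] Every $G$-orbit on $\Omega$ is a single point or natural. The number $k$ of natural orbits satisfies $1\le k\le n$, and $k<n$ if $r<n$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Step 1: a quotient in which every normal subgroup sees $G$.} Let $N$ be maximal among the normal subgroups of $H$ that meet $G$ trivially. Then $\bar G\cong G$. Let $N'/N$ be a nontrivial normal subgroup of $\bar H$. By maximality $N'\cap G\ne1$, and $N'\cap G$ is normal in the simple group $G$, so $G\le N'$. Thus every nontrivial normal subgroup of $\bar H$ contains $\bar G$.

\emph{Step 2: the minimal normal subgroup.} Let $S$ be a minimal normal subgroup of $\bar H$. Such a subgroup is a direct product $T_1\times\dots\times T_r$ of copies of a simple group $T$, and $T$ is nonabelian because $\bar G\le S$. The $T_i$ are then the minimal normal subgroups of $S$, so $\bar H$ permutes them by conjugation. The action is transitive, since the product of the factors in one orbit is normal in $\bar H$. As $S$ normalizes each $T_i$, the quotient $\bar H/S$ acts transitively on the $r$ factors, so $|\bar H/S|\ge r$ and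
\begin{equation}\label{eq:order}
r|T|^r\le|\bar H|\le n|G|^n.
\end{equation}
Some projection $\bar G\to T_i$ is nontrivial, hence injective, so $T$ contains a copy of $A_m$. By \eqref{eq:order} and Lemma~\ref{lem:simple}, $T\cong A_M$ with $M\ge m$. Since $|T|\ge|G|$, inequality \eqref{eq:order} forces $r\le n$, and for $r=n$ it gives $|T|\le|G|$, so $M=m$. This proves (b). For $r<n$, Lemma~\ref{lem:degree} applies to \eqref{eq:order}. Altogether
\begin{equation}\label{eq:degree}
rM\le nm,\qquad\text{with strict inequality if } r<n.
\end{equation}

\emph{Step 3: the action on points.} The centralizer $C_{\bar H}(S)$ is normal in $\bar H$. If it were nontrivial, it would contain $\bar G$ by Step~1, and then $\bar G\le C_{\bar H}(S)\cap S=Z(S)=1$. So conjugation embeds $\bar H$ in $\operatorname{Aut}(S)$. Automorphisms of $S$ permute the factors, so $\operatorname{Aut}(S)=\operatorname{Aut}(A_M)\wr S_r$, and $\operatorname{Aut}(A_M)=S_M$ for $M>6$. The group $S_M\wr S_r$ is the group of all permutations of a set $\Omega$ of $rM$ points that preserve a partition into $r$ blocks of size $M$. The blocks correspond to the factors $T_i$, and $S$, acting as the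 group of inner automorphisms, is the product of the alternating groups of the blocks. This proves (a).

\emph{Step 4: the orbits of $G$.} By \eqref{eq:degree} every orbit has at most $nm$ points, and $nm<(m^2-1)/4\le\lfloor m^2/4\rfloor$ because $m>4n+1$. By Lemma~\ref{lem:index} every orbit is a point or natural. We have $k\ge1$ because $\bar G\ne1$ acts faithfully, and $km\le|\Omega|=rM$. Now \eqref{eq:degree} gives (c).
\end{proof}

\section{The lower bound and the extremal group}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We may assume $|H|\le n|G|^n$ and use Proposition~\ref{prop:structure}. Let $\bar x,\bar g$ be the images of $x,g$ in $\bar H\le\operatorname{Sym}(\Omega)$. On each of the $k$ natural orbits $\bar g$ has the cycle type of $g$, and it fixes all other points, so $c_\ell(\bar g)=k\,c_\ell(g)$ for $\ell\ge2$. Since $\bar g=\bar x^n$ and $g$ satisfies \eqref{eq:star}, Lemma~\ref{lem:copies}(a) gives $n\mid k$. By (c) and (b) of the proposition, $k=n$, $r=n$ and $M=m$, and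
\begin{equation}\label{eq:final}
|H|\ge|\bar H|\ge r|A_M|^r=n|G|^n.
\end{equation}
The factor $|G|^n$ comes from the $n$ factors of $S$, and the factor $n$ from their transitive permutation.
\end{proof}

Theorem~\ref{thm:iff} follows: one direction is Theorem~\ref{thm:main} and the other is Proposition~\ref{prop:onlyif}.

In the case of equality, $H$ is an extension of $G^n$ by a group of order $n$. Two things remain to be shown: that this group is cyclic, and that the extension splits in the way a wreath product does. The root $x$ gives both.

\begin{proof}[Proof of Theorem~\ref{thm:unique}]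
Let $|H|=n|G|^n$. Then equality holds in \eqref{eq:final}, so $N=1$, $H=\bar H$ acts faithfully on $\Omega$, and $r=k=n$, $M=m$. The quotient $H/S$ has order $n$ and acts transitively on the $n$ blocks, so it acts regularly: only the identity fixes a block. The blocks are $G$-invariant and have $m$ points, and there are $n$ natural orbits of size $m$, each inside a block. So every block is a natural orbit.

\emph{The element $x$ permutes the blocks in one cycle.} Let $t$ be the order of $xS$ in $H/S$. Then $t\mid n$, and by regularity all cycles of $x$ on the set of blocks have length $t$. Suppose $t<n$ and take a prime $p\mid n/t$. The element $x^t\in S$ preserves a block $B$, and $(x^t|_B)^{n/t}=g|_B$, so $g|_B$ is a $p$-th power in $\operatorname{Sym}(B)$. Since $B$ is a natural orbit, $g$ is a $p$-th power in $S_m$, contrary to \eqref{eq:star2}. So $t=n$, and we can number the blocks $B_0,\dots,B_{n-1}$ so that $xB_i=B_{i+1}$, with indices modulo $n$.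

\emph{A complement to $S$.} The element $x$ does not have order $n$, since $x^n=g\neq 1$; we correct it by an element of $S$. For $b\in B_0$ and $0\le i<n$ write $(i,b)$ for the point $x^i(b)\in B_i$. This identifies $\Omega$ with $\mathbb{Z}/n\times B_0$, and
\[
x(i,b)=(i+1,b)\quad(0\le i<n-1),\qquad x(n-1,b)=x^n(b)=(0,g_0b),
\]
where $g_0=g|_{B_0}$ is an even permutation because $g\in S$. Define $\tau(i,b)=(i+1,b)$ for all $i\in\mathbb{Z}/n$. Then $\tau^{-1}x$ is the identity on $B_i$ for $i<n-1$ and sends $(n-1,b)$ to $(n-1,g_0b)$. So $\tau^{-1}x\in\operatorname{Alt}(B_{n-1})\le S$, and hence $\tau\in H$. The element $\tau$ has order $n$, and no nontrivial power of it fixes a block, so $\langle\tau\rangle\cap S=1$ and $|S\langle\tau\rangle|=n|S|=|H|$. In the coordinates $(i,b)$ we have $S=\operatorname{Alt}(B_0)^n$, and conjugation by $\tau$ shifts the coordinates cyclically. Thus $H=S\rtimes\langle\tau\rangle=\operatorname{Alt}(B_0)\wr\mathbb{Z}_n\cong G\wr\mathbb{Z}_n$.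

For the second statement, (i) implies (ii), and (ii) implies (iii) because elements satisfying \eqref{eq:star} exist. An overgroup with property (iii) has order at least $n|G|^n$ by Theorem~\ref{thm:main} and is isomorphic to $G\wr\mathbb{Z}_n$ in the case of equality. The group $G\wr\mathbb{Z}_n$ has order $n|G|^n$ and property (i) by Theorem~\ref{thm:levin}.
\end{proof}

\begin{remark}[the role of $m\ge2000n^2$]
The constant $2000$ comes from the exclusion of classical groups in Lemma~\ref{lem:simple}. The other uses of the hypothesis need much less: $\lfloor m/5\rfloor>248$ and $m!/2>10^{54}$ in the same lemma, $m\ge10$ and $m>4n+1$ in Proposition~\ref{prop:structure}, $m\ge3n$ for the existence of $g$, and $m>en$ in Proposition~\ref{prop:onlyif}. Some growth of $m$ with $n$ is needed for this method: if a prime $p\mid n$ exceeds $m$, then no element of $A_m$ has a cycle of length divisible by $p$, and \eqref{eq:star} cannot hold.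
\end{remark}

\begin{thebibliography}{9}

\bibitem{BK}
D.~V. Baranov and Ant.~A. Klyachko, \emph{Economical adjunction of square roots to groups},
\texttt{https://library.tuit.uz/knigiPDF/Ebsco/8-170.pdf}.

\bibitem{Carter}
R.~Carter, \emph{Simple Groups of Lie Type}.

\bibitem{DM}
J.~D. Dixon and B.~Mortimer, \emph{Permutation Groups}.

\end{thebibliography}
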